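\title{The $\omega$FS-domains form a maximal cartesian closed category of quasi-Polish spaces}

\begin{abstract}
We show that the countably based FS-domains form a maximal cartesian closed category of quasi-Polish spaces: no full subcategory of $\mathbf{QCB}_0$ that is closed under finite products and exponentials and consists of quasi-Polish spaces contains them strictly. More precisely, we construct one $\omega$FS-domain $D$ such that every such subcategory containing $D$ consists of $\omega$FS-domains. The domain $D$ is made of formal balls over an inverse limit of powers of a Moore space. The heart of the proof is an obstruction in complex $K$-theory, built on Adams's self-map of the Moore space, to approximating $D$ by monotone maps from finite posets. The same obstruction shows that $D$ is not a retract of a bifinite domain. We also show that the $\omega$FS-domains, although maximal, are not the largest category of this kind.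
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{quasi-metric} on a set $X$ is a function $d\colon X\times X\to[0,\infty)$ that satisfies $d(x,x)=0$ and the triangle inequality, and for which $d(x,y)=d(y,x)=0$ implies $x=y$; its open balls generate a $T_0$ topology. A space is \emph{quasi-Polish} if it is countably based and completely quasi-metrizable; equivalently, it is countably based and admits a compatible Smyth-complete, or equivalently Yoneda-complete, quasi-metric. The precise form of completeness will not matter here, since we use quasi-Polish spaces only through the facts listed in Section~\ref{sec:prelim}. We write $\mathbf{QPol}$ for the category of quasi-Polish spaces and continuous maps. It contains all Polish spaces, and also many non-Hausdorff spaces coming from order theory.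

To form function spaces one works in the larger category $\mathbf{QCB}_0$ of $T_0$ spaces that are topological quotients of countably based spaces, with continuous maps; it is cartesian closed. By a \emph{sub-CCC} we mean a full subcategory of $\mathbf{QCB}_0$ that is closed under isomorphism and under the finite products and exponentials of $\mathbf{QCB}_0$. A sub-CCC is \emph{quasi-Polish} if it is contained in $\mathbf{QPol}$. The category $\mathbf{QPol}$ itself is not a sub-CCC: otherwise Lemma~\ref{lem:lc} below would make every quasi-Polish space locally compact, and the Polish space $\mathbb N^{\mathbb N}$ is not. So one asks how large a quasi-Polish sub-CCC can be.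

The basic example comes from domain theory. A \emph{dcpo} is a poset $(D,\sqsubseteq)$ in which every directed subset has a supremum. Its \emph{Scott topology} consists of the upper sets $O$ such that $\sup S\in O$ implies $S\cap O\neq\emptyset$ for directed $S$; the continuous maps for these topologies are the monotone maps preserving directed suprema. One writes $a\ll x$ if $x\sqsubseteq\sup S$, with $S$ directed, implies $a\sqsubseteq s$ for some $s\in S$, and $a$ is a \emph{compact element} if $a\ll a$. A \emph{basis} is a subset that contains, for each $x$, a directed set of elements $\ll x$ with supremum $x$. A dcpo with a basis is \emph{continuous}, and an \emph{$\omega$-continuous domain} is a dcpo with a countable basis, equipped with its Scott topology.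

A map $f\colon D\to D$ is \emph{finitely separated} from $\mathrm{id}_D$ if there is a finite set $F\subseteq D$ such that every $x\in D$ has an $m\in F$ with $f(x)\sqsubseteq m\sqsubseteq x$. An \emph{FS-domain} is a dcpo $D$ with a directed family of Scott-continuous maps $D\to D$, each finitely separated from $\mathrm{id}_D$, whose supremum is $\mathrm{id}_D$; an \emph{$\omega$FS-domain} is an $\omega$-continuous FS-domain. The set $F$ plays the role of a finite $\varepsilon$-net, and in Section~\ref{sec:balls} it will literally come from one. Every finite poset is an $\omega$FS-domain (take $f=\mathrm{id}$ and $F=D$). Note that the element $m$ is not required to depend monotonically on $x$. A stronger condition asks for this: a dcpo is \emph{bifinite} if its identity is the supremum of a directed family of idempotent deflations with finite image, that is, of Scott-continuous maps $\pi\sqsubseteq\mathrm{id}$ with $\pi\circ\pi=\pi$ and finite image.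

The $\omega$FS-domains form the largest cartesian closed full subcategory of the $\omega$-continuous domains, and they form a quasi-Polish sub-CCC. The following question is posed in \cite{tutorial}.

\medskip
\noindent\textbf{Problem.} \emph{Are the $\omega$FS-domains a maximal cartesian closed subcategory of $\mathbf{QPol}$? That is, is there a quasi-Polish sub-CCC that strictly contains the category of $\omega$FS-domains?}
\medskip

Two observations pull in opposite directions. On the one hand, the spaces that first come to mind cannot be adjoined: in a quasi-Polish sub-CCC containing the $\omega$FS-domains, any two points near a given point have a common lower bound in the specialization order (Lemma~\ref{lem:lower}), so every $T_1$ object is discrete. On the other hand, cartesian closure inside $\mathbf{QPol}$ does not by itself force objects to be domains (Theorem~\ref{thm:D}), and the space that shows this passes the test just mentioned. Excluding such spaces requires a particular, rather large, $\omega$FS-domain.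

\begin{theorem}\label{thm:A}
The $\omega$FS-domains are a maximal cartesian closed subcategory of $\mathbf{QPol}$: there is no full subcategory of $\mathbf{QCB}_0$ that is a sub-CCC of $\mathbf{QCB}_0$, is contained in $\mathbf{QPol}$, and strictly contains the $\omega$FS-domains.
\end{theorem}

\begin{theorem}\label{thm:B}
There is an $\omega$FS-domain $D$ such that every quasi-Polish sub-CCC $\mathcal C$ with $D\in\mathcal C$ is contained in the category of $\omega$FS-domains.
\end{theorem}

Theorem~\ref{thm:B} implies Theorem~\ref{thm:A}: a quasi-Polish sub-CCC that contains all $\omega$FS-domains contains $D$, so it is contained in, and hence equal to, the category of $\omega$FS-domains. The domain $D$ is constructed in Sections~\ref{sec:balls} and~\ref{sec:obstruction}. Two complements are not needed for the theorems above.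

\begin{theorem}\label{thm:C}
The domain $D$ is an FS-domain that is not a retract of a bifinite domain.
\end{theorem}

\begin{theorem}\label{thm:D}
There is a quasi-Polish sub-CCC that is not contained in the category of $\omega$FS-domains.
\end{theorem}

\subsection*{Plan of the proof}
A countably based sober space is an $\omega$-continuous domain as soon as every point $x_0$ has, inside each neighborhood $U$, a smaller neighborhood $V$ all of whose points have one common lower bound in $U$ (Lemma~\ref{lem:cspace}). So Theorem~\ref{thm:B} is a statement about lower bounds. The proof has an obstruction side and a construction side.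

The obstruction (Sections~\ref{sec:balls}--\ref{sec:obstruction}) concerns formal balls $(y,r)$ over a compact metric space $L$. Going up in the order, the center of a ball can move only as far as its radius shrinks. We build $L$ so that certain finite posets $Q_J$, which triangulate finite stages of $L$, admit no monotone map to balls of small radius whose centers stay near the expected positions. Theorem~\ref{thm:C} follows quickly (Section~\ref{sec:C}).

The construction (Sections~\ref{sec:lower}--\ref{sec:B}) starts from a quasi-Polish sub-CCC $\mathcal C\ni D$. Soft arguments show that in every object, for each $n$, any $n$ points near $x_0$ have a common lower bound. If not \emph{all} points near $x_0$ have one, a minimax argument shows that lower bounds are sparse: there are finite families of points near $x_0$ such that no point of $U$ lies below more than a small fraction of them. Sparseness yields a monotone family of functions $e_q\in D^X$, $q\in Q_J$, whose values are balls of small radius or the top element. The two-point lower bound property of the space $D^{D^X}$ then produces a functional that turns this family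 into a forbidden map $Q_J\to D$. Section~\ref{sec:D} proves Theorem~\ref{thm:D}.

\section{Conventions and background}\label{sec:prelim}

``Compact'' means quasi-compact. The \emph{specialization order} of a $T_0$ space is given by $x\le y$ if every open set containing $x$ contains $y$. Open sets are upper sets, continuous maps are monotone, and for a dcpo with its Scott topology $\le$ is the given order $\sqsubseteq$. We write ${\uparrow}A$ and ${\downarrow}A$ for the upper and lower closures of a set $A$; then ${\downarrow}x=\overline{\{x\}}$ is closed. Upper sets are also called \emph{saturated}. The set ${\uparrow}A$ is the intersection of all open sets containing $A$, because $y\notin{\uparrow}A$ means that the open set $X\setminus{\downarrow}y$ contains $A$. If $K$ is compact, so is ${\uparrow}K$, since both have the same open covers.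

A space is \emph{locally compact} if every point has a neighborhood base of compact sets. In such a space, if $K\subseteq U$ with $K$ compact and $U$ open, there is a compact saturated $C$ with $K\subseteq\operatorname{int}C\subseteq C\subseteq U$: cover $K$ by finitely many interiors of compact subsets of $U$ and take the upper closure of their union. A nonempty closed set is \emph{irreducible} if any two open sets meeting it meet inside it. A $T_0$ space is \emph{sober} if every irreducible closed set is of the form ${\downarrow}x$; equivalently, every filter $\Phi$ of nonempty open sets that is \emph{completely prime} ($\bigcup_iO_i\in\Phi$ implies $O_i\in\Phi$ for some $i$) is the filter of open neighborhoods of a point.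

The \emph{compact-open topology} on the set of continuous maps $X\to Y$ has the subbase of sets $N(K,O)=\{f: f(K)\subseteq O\}$ with $K\subseteq X$ compact and $O\subseteq Y$ open. Its specialization order is the pointwise order: $f\le g$ pointwise and $f(K)\subseteq O$ give $g(K)\subseteq O$, and the sets $N(\{x\},O)$ give the converse. If $Y$ has a least element $\bot$, the only open set containing $\bot$ is $Y$; for $U\subseteq X$ open and $a\in Y$ the \emph{step map} $(U\searrow a)$, equal to $a$ on $U$ and to $\bot$ elsewhere, is continuous, since preimages of open sets are $\emptyset$, $U$ or $X$.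

We use the following facts.
\begin{itemize}
\item[(F1)] In a quasi-Polish sub-CCC the exponentials $Y^X$ carry the compact-open topology.
\item[(F2)] Every cartesian closed full subcategory of the $\omega$-continuous domains consists of $\omega$FS-domains.
\item[(F3)] Quasi-Polish spaces are countably based and sober; conversely, countably based locally compact sober spaces are quasi-Polish \cite{debrecht}.
\item[(F4)] (Hofmann--Mislove) In a sober space the intersection of a decreasing sequence of compact saturated sets is compact.
\end{itemize}
Facts (F1) and (F2) belong to the setting of the problem; (F2) is used once, in the last line of the proof of Theorem~\ref{thm:B}, and the converse part of (F3) only for Theorem~\ref{thm:D}.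

If a topological product of finitely many objects of $\mathbf{QCB}_0$ lies in $\mathbf{QCB}_0$, it is their product there, because $\mathbf{QCB}_0$ is a full subcategory of the category of spaces. This applies to countably based $T_0$ spaces. Hence in a quasi-Polish sub-CCC products are topological products, evaluation $Y^X\times X\to Y$ is continuous on the topological product, and the transpose $T\to Y^X$ of a continuous map $T\times X\to Y$ is continuous.

A \emph{c-space} is a space in which for every open $U$ and every $x\in U$ there is $m\in U$ with $x\in\operatorname{int}{\uparrow}m$; in words, $m$ is a lower bound in $U$ of a whole neighborhood of $x$. This is the topological form of continuity.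

\begin{lemma}\label{lem:cspace}
\emph{(a)} A continuous dcpo with its Scott topology is a c-space. \emph{(b)} A countably based sober c-space is an $\omega$-continuous domain in its specialization order, and its topology is the Scott topology.
\end{lemma}

\begin{proof}
(a) If $x\in U$ with $U$ Scott open, then $U$ contains some $m\ll x$, since $x$ is a directed supremum of such elements. The set $\{y:m\ll y\}$ is Scott open by the interpolation property of $\ll$ in continuous dcpos, contains $x$, and lies in ${\uparrow}m$.

(b) Let $X$ be such a space and $S\subseteq X$ directed. Two open sets meeting $S$ meet in a point of $S$, so $\overline S$ is irreducible and $\overline S={\downarrow}x$ for some $x$. Every upper bound $y$ of $S$ satisfies $\overline S\subseteq{\downarrow}y$, so $x=\sup S$; and an open set containing $x$ meets $S$. Thus $X$ is a dcpo and open sets are Scott open.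

For $x\in X$ let $W_x=\{m:x\in\operatorname{int}{\uparrow}m\}$. Call a subset $W\subseteq W_x$ \emph{rich} if it meets every open set containing $x$; $W_x$ is rich because $X$ is a c-space. A rich set $W$ is directed with supremum $x$. Indeed it is nonempty; for $m,m'\in W$ it has a member in the open set $\operatorname{int}{\uparrow}m\cap\operatorname{int}{\uparrow}m'\ni x$; $x$ is an upper bound; and an upper bound $y$ of $W$ lies in every open set containing $x$, so $x\le y$. Members of $W_x$ are $\ll x$: if $x\le\sup S$, the Scott-open set $\operatorname{int}{\uparrow}m$ contains $\sup S$ and hence meets $S$. A Scott-open set $O\ni x=\sup W_x$ contains some $m\in W_x$, so $x\in\operatorname{int}{\uparrow}m\subseteq O$; hence Scott-open sets are open.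

Finally let $(B_i)$ be a countable base and choose, for all $i,j$ for which this is possible, $m_{ij}\in B_i$ with $B_j\subseteq{\uparrow}m_{ij}$. If $x\in B_i$, take $m\in B_i\cap W_x$ and $j$ with $x\in B_j\subseteq{\uparrow}m$; then $m_{ij}$ exists and lies in $B_i\cap W_x$. So $\{m_{ij}\}\cap W_x$ is rich for every $x$, and $\{m_{ij}\}$ is a countable basis.
\end{proof}

\section{Formal balls with a roof}\label{sec:balls}

Let $(L,d)$ be a compact metric space with at least two points. A \emph{formal ball} is a pair $(y,r)$ with $y\in L$ and $r\ge0$, and $(y,r)\sqsubseteq(y',r')$ means $d(y,y')\le r-r'$. Put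
\[
P=\{\bot\}\cup\{(y,r):y\in L,\ 0\le r<1\},\qquad D(L)=P\cup\{\mathsf c_1,\mathsf c_2,\top\},
\]
where $\bot$ is least, every element of $P$ is below $\mathsf c_1$ and $\mathsf c_2$, the elements $\mathsf c_1,\mathsf c_2$ are incomparable, and both are below $\top$. The purpose of the roof $\{\mathsf c_1,\mathsf c_2,\top\}$ is the pair of identities
\begin{equation}\label{eq:roof}
{\downarrow}\mathsf c_1\cap{\downarrow}\mathsf c_2=P,\qquad {\uparrow}(u,0)\cap{\uparrow}(u',0)=\{\mathsf c_1,\mathsf c_2,\top\}\quad(u\ne u').
\end{equation}
The second holds because each $(u,0)$ is maximal in $P$. By the first, a common lower bound of $\mathsf c_1$ and $\mathsf c_2$ is forced to be a ball or $\bot$.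

\begin{proposition}\label{prop:FS}
$D(L)$ is an $\omega$FS-domain.
\end{proposition}

\begin{proof}
\emph{Directed suprema.} Let $\{(y_i,r_i)\}$ be a directed set of balls, indexed by itself, and $r=\inf r_i$. For $i\le i'$ we have $d(y_i,y_{i'})\le r_i-r_{i'}\le r_i-r$, so $(y_i)$ is a Cauchy net; its limit $y$ satisfies $d(y_i,y)\le r_i-r$, and $(y,r)$ is an upper bound. If $(z,s)$ is another upper bound, then $d(y_i,z)\le r_i-s$ for all $i$, and in the limit $(y,r)\sqsubseteq(z,s)$. The roof lies above $P$, so $(y,r)$ is the supremum in $D(L)$. Thus $P$ is closed under directed suprema. A directed set not contained in $P$ has a largest element, since with $\mathsf c_1$ and $\mathsf c_2$ it contains $\top$. Hence $D(L)$ is a dcpo and $\bot,\mathsf c_1,\mathsf c_2,\top$ are compact elements.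

\emph{A countable basis.} If $d(y,y')<r-r'$, then $(y,r)\ll(y',r')$. To see this let $(y',r')\sqsubseteq\sup S$ with $S$ directed. If $\sup S\notin P$, then $S$ contains an element of the roof, which is above $(y,r)$. Otherwise $\sup S=(z,s)$ and, discarding $\bot$, $S=\{(y_i,r_i)\}$ with $\inf r_i=s$. Then $d(y,z)\le d(y,y')+d(y',z)<r-s$, and
\[
d(y,y_i)+r_i\le d(y,z)+(r_i-s)+r_i\longrightarrow d(y,z)+s<r ,
\]
so $(y,r)\sqsubseteq(y_i,r_i)$ for some $i$. Now let $L'\subseteq L$ be countable and dense, fix $(y,r)\in P$, and let $S$ be the set of $(u,t)$ with $u\in L'$, $t\in\mathbb Q\cap[0,1)$ and $d(u,y)<t-r$. It is nonempty because $r<1$, and its elements are $\ll(y,r)$. If $(u,t)\in S$ has slack $\gamma=t-r-d(u,y)>0$, and $(u'',t'')\in S$ has $t''-r\le\gamma/2$, then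
\[
d(u,u'')<d(u,y)+\gamma/2=t-r-\gamma/2\le t-t'',
\]
so $(u,t)\sqsubseteq(u'',t'')$. One such $(u'',t'')$ serves two given elements, so $S$ is directed. Its supremum has radius $r$ and lies below $(y,r)$, so it equals $(y,r)$. Together with the four compact elements, the balls in $L'\times(\mathbb Q\cap[0,1))$ form a countable basis.

\emph{Finite separation.} For $\varepsilon>0$ let $\phi_\varepsilon$ fix $\bot,\mathsf c_1,\mathsf c_2,\top$ and send $(y,r)$ to $(y,r+\varepsilon)$ if $r+\varepsilon<1$ and to $\bot$ otherwise. It is monotone, since radii decrease upwards and a common shift preserves the order of balls. For a directed set of balls with supremum $(y,r)$, either $r+\varepsilon\ge1$ and all balls involved go to $\bot$, or eventually $r_i+\varepsilon<1$ and $\sup(y_i,r_i+\varepsilon)=(y,r+\varepsilon)$. So $\phi_\varepsilon$ is Scott-continuous. The maps $\phi_\varepsilon$ increase as $\varepsilon\downarrow0$, and $\sup_\varepsilon(y,r+\varepsilon)=(y,r)$, so their supremum is the identity. Let $F$ consist of $\bot,\mathsf c_1,\mathsf c_2,\top$ and the balls $(u,t)$ with $u$ in a finite $\varepsilon/4$-net of $L$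 and $t\in\frac\varepsilon4\mathbb Z\cap[0,1)$. If $r+\varepsilon\ge1$, then $\bot\in F$ separates $\phi_\varepsilon(y,r)$ from $(y,r)$. Otherwise take $t\in\frac\varepsilon4\mathbb Z\cap[r+\frac\varepsilon4,r+\frac{3\varepsilon}4]$ and $u$ in the net with $d(u,y)\le\frac\varepsilon4$. Then $\frac\varepsilon4\le r+\varepsilon-t$ and $\frac\varepsilon4\le t-r$, that is, $(y,r+\varepsilon)\sqsubseteq(u,t)\sqsubseteq(y,r)$.
\end{proof}

Fix once and for all $b=1/8$. The following subsets of $D(L)$ are Scott open: $\{\top\}$, $\{\mathsf c_1,\top\}$, $\{\mathsf c_2,\top\}$, $D(L)\setminus\{\bot\}$, and for $u\in L$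
\[
O_u=\{(y,s):d(u,y)+s<\tfrac{3b}4\}\cup\{\mathsf c_1,\mathsf c_2,\top\}.
\]
For the first four this follows from the compactness of the roof elements and of $\bot$ being least. The set $O_u$ is upper because $(y,s)\sqsubseteq(y',s')$ gives $d(u,y')+s'\le d(u,y)+s$; and if $(y,r)=\sup(y_i,r_i)\in O_u$, then $d(u,y_i)+r_i\le d(u,y)+2r_i-r\to d(u,y)+r$, so eventually $(y_i,r_i)\in O_u$. Note that $(u,b/2)\in O_u$, that every nonempty open set contains $\top$, and that an open set meeting $P$ contains $\mathsf c_1$ and $\mathsf c_2$.

\subsection*{Monotone finite approximations}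
The separating element $(u,t)$ above is chosen with no regard to monotonicity. To see what monotonicity costs, let $\Sigma$ be a finite simplicial complex, and let $Q(\Sigma)$ be the set of nonempty chains $q=\{\sigma_0\subsetneq\dots\subsetneq\sigma_l\}$ of simplices of $\Sigma$, ordered by $q\le q'$ if $q\supseteq q'$. Suppose that points $x_\sigma\in L$ are given with $d(x_\sigma,x_{\sigma'})\le\eta$ whenever $\sigma\subseteq\sigma'$. Then
\begin{equation}\label{eq:naive}
\kappa_0(q)=(x_{\min q},\,\eta|q|)
\end{equation}
is a monotone map from $Q(\Sigma)$ to formal balls: if $q\supsetneq q'$, the two centers belong to comparable simplices, so their distance is at most $\eta\le\eta(|q|-|q'|)$. The radii of $\kappa_0$ reach $\eta(\dim\Sigma+1)$: cost equals mesh times dimension.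

\begin{example}\label{ex:circle}
Let $L=\mathbb R/\mathbb Z$, let $\Sigma$ be a fine triangulation of $L$ and $x_\sigma$ the barycenters. The map $\kappa_0$ uses the two radii $\eta$ and $2\eta$. One radius is not enough for a monotone map $\kappa(q)=(y_q,s_q)$ with $d(y_q,x_\sigma)\le b$ for $\sigma\in q$. Indeed, comparable balls of equal radius coincide, and any two elements of $Q(\Sigma)$ are joined by a zigzag of comparable elements, so $\kappa$ would be constant and all barycenters would lie within $1/8$ of one point.
\end{example}

So the topology of $L$ forces several radii to occur. But over a fixed polyhedron the radii of $\kappa_0$ tend to $0$ with the mesh, so it does not force them to be spread out. We need a space $L$ whose dimension at scale $\eta$ grows like $1/\eta$, and an invariant that detects this at all scales simultaneously.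

\section{Self-similar classes in $K$-theory}\label{sec:K}

For a compact Hausdorff space $X$ let $K^0(X)$ be the Grothendieck ring of complex vector bundles on $X$, and for pointed $X$ let $\widetilde K^0(X)$ be the kernel of restriction to the base point. We recall the elementary facts that we need; see \cite{atiyah}.
\begin{itemize}
\item[(K1)] $K^0$ is a contravariant functor to rings, and homotopic maps induce the same homomorphism. A class \emph{vanishes at points} if its restriction to every point is $0$. Rank is locally constant, so for connected $X$ the classes in $\widetilde K^0(X)$ vanish at points; pullbacks of such classes do too.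
\item[(K2)] For closed $A\subseteq X$ put $K^0(X,A)=\widetilde K^0(X/A)$, with $K^0(X,\emptyset)=K^0(X)$. The sequence $K^0(X,A)\to K^0(X)\to K^0(A)$ is exact, and there are products $K^0(X,A)\otimes K^0(X,A')\to K^0(X,A\cup A')$ compatible with the product of $K^0(X)$. A cofiber sequence $X\to Y\to Z$ of pointed finite complexes gives an exact sequence $\widetilde K^0(Z)\to\widetilde K^0(Y)\to\widetilde K^0(X)$.
\item[(K3)] There is a natural product $(x,y)\mapsto x\wedge y\in\widetilde K^0(X\wedge Y)$ whose pullback along the quotient map $X\times Y\to X\wedge Y$ is $\mathrm{pr}_1^*x\cdot\mathrm{pr}_2^*y$. The quotient map and the projections induce $\widetilde K^0(X\wedge Y)\oplus\widetilde K^0(X)\oplus\widetilde K^0(Y)\cong\widetilde K^0(X\times Y)$.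
\item[(K4)] (Bott periodicity) $\widetilde K^0(S^{2n-1})=0$, $\widetilde K^0(S^{2n})\cong\mathbb Z$, and for a generator $\beta$ of the latter $x\mapsto x\wedge\beta$ is an isomorphism $\widetilde K^0(X)\to\widetilde K^0(X\wedge S^{2n})$, natural in $X$.
\item[(K5)] If $X$ is a suspension, the set $[X,Z]$ of pointed homotopy classes is a group, $(f+g)^*=f^*+g^*$ on $\widetilde K^0$, and $(f+g)\wedge\mathrm{id}_Y=f\wedge\mathrm{id}_Y+g\wedge\mathrm{id}_Y$. In particular, a self-map of degree $k$ of a sphere, smashed with $\mathrm{id}_Y$, induces multiplication by $k$.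
\end{itemize}

The link between products and partitions is the following lemma. The \emph{full subcomplex} of a simplicial complex on a set $T$ of vertices consists of the simplices all of whose vertices are in $T$.

\begin{lemma}[Partition lemma]\label{lem:partition}
Let $Z$ be a finite simplicial complex whose vertices are partitioned into possibly empty sets $T_1,\dots,T_n$, and let $Z_a$ be the full subcomplex on $T_a$. If $c_a\in K^0(|Z|)$ restricts to $0$ on $|Z_a|$ for $a=1,\dots,n$, then $c_1\cdots c_n=0$.
\end{lemma}

\begin{proof}
For $x=\sum_vt_vv\in|Z|$ let $w_a(x)=\sum_{v\in T_a}t_v$, and let $N_a=\{x:w_a(x)\ge1/n\}$. The sets $N_a$ are closed and cover $|Z|$, since $\sum_aw_a=1$. The map $r_a\colon N_a\to|Z_a|$, $r_a(x)=w_a(x)^{-1}\sum_{v\in T_a}t_vv$, sends $x$ into a face of the simplex carrying $x$, so the straight line from $x$ to $r_a(x)$ gives a homotopy in $|Z|$ from the inclusion $N_a\subseteq|Z|$ to $r_a$. Hence $c_a|_{N_a}=r_a^*(c_a|_{|Z_a|})=0$, and $c_a$ lifts to $K^0(|Z|,N_a)$ by (K2). The product of the lifts lies in $K^0(|Z|,\bigcup_aN_a)=K^0(|Z|,|Z|)=0$ and maps to $c_1\cdots c_n$.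
\end{proof}

\begin{corollary}\label{cor:dim}
If $\dim Z\le n$, every product of more than $n$ classes in $K^0(|Z|)$ that vanish at points is $0$.
\end{corollary}

\begin{proof}
It suffices to treat $n+1$ classes. The vertices of the barycentric subdivision of $Z$ are the simplices of $Z$; partition them by their dimension $0,\dots,n$. Adjacent vertices have different dimensions, so each full subcomplex is a finite discrete set, on which the classes vanish. Apply Lemma~\ref{lem:partition}.
\end{proof}

The \emph{order complex} $\Delta(Q)$ of a finite poset $Q$ has the elements of $Q$ as vertices and the nonempty chains as simplices; for $T\subseteq Q$, $\Delta(T)$ is the full subcomplex on $T$.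

\begin{remark}[Counting radii]\label{rem:count}
The partition lemma generalizes Example~\ref{ex:circle}. Let $\kappa(q)=(y_q,s_q)$ be a monotone map from $Q$ to formal balls over a space $X$, and let $g\colon|\Delta(Q)|\to X$ be a map with $g(q)=y_q$ that is constant on each simplex whose vertices have the same center. If $c_1,\dots,c_n\in K^0(X)$ vanish at points and $g^*(c_1\cdots c_n)\ne0$, then $s_q$ takes more than $n$ values. Otherwise partition $Q$ into $n$ sets of constant radius; comparable elements of one set have the same center, so $g$ is locally constant on its order complex and $g^*c_a$ vanishes there, contradicting Lemma~\ref{lem:partition}.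
\end{remark}

To bound the \emph{spread} of the radii from below we must partition them into short intervals instead of single values. On such a layer the centers still move, by small steps, and a class $g^*c_a$ may survive. We want to repeat the argument on that layer, at a finer scale, and for this $c_a$ must itself become a long product at the finer scale. So we look for a space $M$, a class $\theta$ on $M$ and maps $\varphi_h\colon M^h\to M$ with $\varphi_h^*\theta=\theta_1\cdots\theta_h\neq0$ up to a unit, where $\theta_s$ is the pullback of $\theta$ along the $s$-th projection. In ordinary cohomology this is impossible for $h>1$ and $\theta$ of positive degree, because $\varphi_h^*$ preserves degrees. In $K^0$ there is no degree, and Adams's self-map of the Moore space provides such classes.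

\subsection*{The Moore space}
Fix an odd prime $p$. By \cite[Theorem~1.7]{adams}, for all large $w$ the space $M=S^{2w-1}\cup_pe^{2w}$ has a map $\alpha\colon\Sigma^{2(p-1)}M\to M$ inducing an isomorphism $\widetilde K^0(M)\to\widetilde K^0(\Sigma^{2(p-1)}M)$. Fix such a $w\ge3$; as $M$ is path connected, we may take $\alpha$ pointed. As attaching map we take the $(2w-2)$-fold suspension of $z\mapsto z^p$ on $S^1$. With the circle triangulated as a $3p$-gon in the source and as a triangle in the target, $z\mapsto z^p$ is simplicial and injective on simplices, and (unreduced) suspension preserves both properties. So the mapping cone $M$ is a $\Delta$-complex, its second barycentric subdivision is a simplicial complex, and $M$ is a compact polyhedron of dimension $2w$.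

Let $S=S^{2w-1}$, let $i\colon S\to M$ be the inclusion and $j\colon M\to M/S=S^{2w}$ the pinch map. The set $M\setminus S$ is an open $2w$-ball, dense in $M$. Up to homotopy equivalence $M$ is a suspension and $i,j$ are suspended maps. In the cofiber sequence $S\to M\to S^{2w}\to S^{2w}$ the last map has degree $\pm p$. With (K2), (K4), (K5) this gives $\widetilde K^0(M)\cong\mathbb Z/p$, generated by $\theta=j^*\beta$, where $\beta$ generates $\widetilde K^0(S^{2w})$. Put $\theta_s=\mathrm{pr}_s^*\theta\in K^0(M^n)$. We write $c\doteq c'$ if $c=\lambda c'$ for an integer $\lambda$ prime to $p$. All classes to which we apply this notation are nonempty products of pullbacks of $\theta$, so they are killed by $p$, and then $c\doteq c'$ implies that $c=0$ if and only if $c'=0$.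

\begin{lemma}\label{lem:torsion}
$p\,\widetilde K^0(M\wedge Y)=0$ for every pointed finite complex $Y$, and $p\,\widetilde K^0(M^n)=0$ for $n\ge1$.
\end{lemma}

\begin{proof}
We first show $\pi_{2w}(M)=0$. Let $l\in\{2w,2w+1\}$. The pair $(M,S)$ is $(2w-1)$-connected and $S$ is $(2w-2)$-connected, so by the Blakers--Massey theorem $\pi_l(M,S)\to\pi_l(S^{2w})$ is an isomorphism, as $l<4w-2$. Let $\chi\colon(D^{2w},S)\to(M,S)$ be the characteristic map of the top cell. Under $\pi_l(D^{2w},S)\cong\pi_{l-1}(S)$, the composite $\pi_l(D^{2w},S)\to\pi_l(M,S)\to\pi_l(S^{2w})$ is the suspension homomorphism, an isomorphism in this range. So $\chi_*$ is an isomorphism, and it identifies the boundary map $\partial\colon\pi_l(M,S)\to\pi_{l-1}(S)$ with composition with the attaching map on $\pi_{l-1}(S)$. All elements of $\pi_{l-1}(S)$ are suspensions, so this is multiplication by $p$. It is injective on $\pi_{2w-1}(S)=\mathbb Z$ and, because $p$ is odd, bijective on $\pi_{2w}(S)=\mathbb Z/2$. The exact sequence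
\[
\pi_{2w+1}(M,S)\xrightarrow{\ \partial\ }\pi_{2w}(S)\to\pi_{2w}(M)\to\pi_{2w}(M,S)\xrightarrow{\ \partial\ }\pi_{2w-1}(S)
\]
gives $\pi_{2w}(M)=0$.

In the exact sequence of groups $[S^{2w},M]\xrightarrow{j^*}[M,M]\xrightarrow{i^*}[S,M]$, the element $p\cdot\mathrm{id}_M$ maps to $p\cdot i$, which is $i$ composed with a map of degree $p$ and is null-homotopic through the top cell. So $p\cdot\mathrm{id}_M$ comes from $\pi_{2w}(M)=0$ and is trivial. By (K5), $p\cdot\mathrm{id}_{M\wedge Y}=(p\cdot\mathrm{id}_M)\wedge\mathrm{id}_Y$ is trivial and induces multiplication by $p$ on $\widetilde K^0(M\wedge Y)$. The second claim follows by induction from the splitting (K3) of $\widetilde K^0(M^{n-1}\times M)$.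
\end{proof}

\begin{lemma}\label{lem:nonzero}
$\theta_1\cdots\theta_n\ne0$ in $K^0(M^n)$ for all $n\ge1$.
\end{lemma}

\begin{proof}
The case $n=1$ is known. Let $n\ge2$, $B=M^{n-1}$ and $T=\theta_1\cdots\theta_{n-1}\in\widetilde K^0(B)$, nonzero by induction. Smashing the cofiber sequence of $M$ with $B$ gives the exact sequence
\[
\widetilde K^0(B\wedge S^{2w})\xrightarrow{\ \pm p\ }\widetilde K^0(B\wedge S^{2w})\xrightarrow{(1\wedge j)^*}\widetilde K^0(B\wedge M),
\]
in which $T\wedge\beta\mapsto T\wedge\theta$. If $T\wedge\theta=0$, then $T\wedge\beta$ is divisible by $p$, so by (K4) $T\in p\,\widetilde K^0(B)$, which is $0$ by Lemma~\ref{lem:torsion}. Hence $T\wedge\theta\ne0$, and the injection $\widetilde K^0(B\wedge M)\to\widetilde K^0(B\times M)$ of (K3) sends it to $\theta_1\cdots\theta_n$.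
\end{proof}

\begin{lemma}\label{lem:phi}
For every $h\ge1$ with $h\equiv1\pmod{p-1}$ there is a surjective continuous map $\varphi_h\colon M^h\to M$ with $\varphi_h^*\theta\doteq\theta_1\cdots\theta_h$.
\end{lemma}

\begin{proof}
Since $2(p-1)$ divides $2w(h-1)$, even suspensions of $\alpha$ compose to a map $\alpha'\colon\Sigma^{2w(h-1)}M\to M$, which induces an isomorphism on $\widetilde K^0$ by the naturality in (K4). Let $\varphi_h$ be the composite
\[
M^h\xrightarrow{\ \mathrm{id}\times j^{h-1}\ }M\times(S^{2w})^{h-1}\longrightarrow M\wedge S^{2w(h-1)}=\Sigma^{2w(h-1)}M\xrightarrow{\ \alpha'\ }M .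
\]
By (K4), $\theta\wedge\beta\wedge\dots\wedge\beta$ generates $\widetilde K^0(\Sigma^{2w(h-1)}M)\cong\mathbb Z/p$, and so does $\alpha'^*\theta$; hence the two agree up to $\doteq$. By (K3) the first class pulls back to $\theta_1\cdots\theta_h$. In particular $\varphi_h^*\theta\ne0$ by Lemma~\ref{lem:nonzero}. If $\varphi_h$ were not surjective, its closed image would miss a point of the dense open ball $M\setminus S$. The complement of that point deformation retracts to $S$, so $\varphi_h$ would factor up to homotopy through $i$, and $\varphi_h^*\theta=0$ because $\widetilde K^0(S)=0$.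
\end{proof}

\section{The space $L$ and the obstruction}\label{sec:obstruction}

\subsection*{The tower}
Let $k_0=1$ and $k_{i+1}=h_{i+1}k_i$, where $h_{i+1}\equiv1\pmod{p-1}$ and $h_{i+1}>2wk_i$. Let $M_i=M^{k_i}$, a compact polyhedron of dimension $n_i=2wk_i$; thus
\begin{equation}\label{eq:h}
h_{i+1}>n_i .
\end{equation}
Let $f_i=(\varphi_{h_{i+1}})^{k_i}\colon M_{i+1}=(M^{h_{i+1}})^{k_i}\to M_i$, a surjection. The $k_{i+1}$ coordinates of $M_{i+1}$ fall into $k_i$ blocks of size $h_{i+1}$, and
\begin{equation}\label{eq:block}
f_i^*\theta_s\doteq\prod_{s'\in\mathrm{block}(s)}\theta_{s'} .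
\end{equation}
For $i\le J$ let $f_{iJ}\colon M_J\to M_i$ be the composite, with $f_{JJ}=\mathrm{id}$. By induction from \eqref{eq:block}, $f_{0J}^*\theta\doteq\theta_1\cdots\theta_{k_J}$, which is nonzero by Lemma~\ref{lem:nonzero}.

\subsection*{Interpolation scales}
We want to turn a family of nearby points of $M_i$ into a continuous map, compatibly with the $f_i$. Embed $M_i$ in a Euclidean space with norm $|\cdot|$, and let $\rho_i$ be a retraction of an open neighborhood onto $M_i$. Choose $\vartheta_i>0$ such that the closed $\vartheta_i$-neighborhood of $M_i$ lies in the domain of $\rho_i$. Then two maps into $M_i$ that are pointwise at distance $<\vartheta_i$ are homotopic: apply $\rho_i$ to the straight-line homotopy. The maps $\rho_i$ and $f_{i-1}\rho_i$ are uniformly continuous on this compact neighborhood and $\rho_i$ fixes $M_i$, so we can choose inductively $\varepsilon_i\in(0,\vartheta_i]$ such that for $s\in M_i$ and $|v-s|\le\varepsilon_i$: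
\begin{itemize}
\item[(E1)] $|\rho_i(v)-s|<\vartheta_i/2$;
\item[(E2)] if $i\ge1$, then $|f_{i-1}\rho_i(v)-f_{i-1}(s)|<\vartheta_{i-1}/2$;
\item[(E3)] if $i\ge1$ and $v\in M_i$, then $|f_{i-1}(v)-f_{i-1}(s)|\le\varepsilon_{i-1}$.
\end{itemize}

\subsection*{The metric}
Let $\delta_i(v,v')=\min(1,|v-v'|/\varepsilon_i)$, a compatible metric on $M_i$. Put $\eta_0=2b$ and $\eta_{i+1}=b/k_i$. Then $\eta_1=b$, the sequence $(\eta_i)$ decreases to $0$, and
\begin{equation}\label{eq:ratio}
\eta_i/\eta_{i+1}=h_i\qquad(i\ge1):
\end{equation}
the ratio of consecutive scales equals the number of factors in \eqref{eq:block}. Let $L=\varprojlim M_i$, with projections $\pi_i$ satisfying $\pi_i=f_i\pi_{i+1}$, and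
\[
d(x,y)=\max_i\eta_i\,\delta_i(\pi_ix,\pi_iy).
\]
As $\delta_i\le1$ and $\eta_i\to0$, this is a metric inducing the topology of $L$ as a closed subspace of $\prod_iM_i$, so $L$ is compact. The $\pi_i$ are surjective because the $f_i$ are; in particular $L$ has more than one point. The metric is designed for the implication
\begin{equation}\label{eq:scale}
d(x,y)<\eta_i\ \Longrightarrow\ |\pi_ix-\pi_iy|<\varepsilon_i .
\end{equation}
\emph{From now on $D=D(L)$ and $P$ refer to this space $L$.} By Proposition~\ref{prop:FS}, $D$ is an $\omega$FS-domain.

\subsection*{The posets $Q_J$}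
For $J\ge0$ let $\Sigma_J$ be an iterated barycentric subdivision of an $n_J$-dimensional triangulation of $M_J$, so fine that for $a,a'$ in a common closed simplex
\[
\eta_i\,\delta_i(f_{iJ}a,f_{iJ}a')\le\eta_{J+1}\quad(i\le J),\qquad|f_{0J}a-f_{0J}a'|<\vartheta_0/2 .
\]
For $\sigma\in\Sigma_J$ with barycenter $b_\sigma$ choose $x_\sigma\in L$ with $\pi_Jx_\sigma=b_\sigma$. Then
\begin{equation}\label{eq:mesh}
\sigma\subseteq\sigma'\ \Longrightarrow\ d(x_\sigma,x_{\sigma'})\le\eta_{J+1};
\end{equation}
the terms with $i\le J$ are bounded by the choice of $\Sigma_J$, since $\pi_ix_\sigma=f_{iJ}b_\sigma$, and those with $i>J$ by $\eta_i\le\eta_{J+1}$. Let $Q_J=Q(\Sigma_J)$. Its elements are the simplices of the barycentric subdivision of $\Sigma_J$, so $\Delta(Q_J)$ is the second barycentric subdivision. It has dimension $n_J$, and there is a homeomorphism $\gamma_J\colon|\Delta(Q_J)|\to M_J$ that maps a simplex $q_1\supsetneq\dots\supsetneq q_l$ into the closed simplex $q_1$ of the first subdivision, hence into the closed simplex $\max q_1$ of $\Sigma_J$.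

The map $\kappa_0$ of \eqref{eq:naive} on $Q_J$ has radii up to $\eta_{J+1}(n_J+1)=b(2wk_J+1)/k_J$, which lies between $2wb$ and $(2w+1)b$ for every $J$. The obstruction says that no monotone map can do with radii below $b$.

\begin{proposition}\label{prop:obstruction}
For no $J\ge0$ is there a monotone map $\kappa\colon Q_J\to P\setminus\{\bot\}$, $\kappa(q)=(y_q,s_q)$, such that $s_q<b$ for all $q$ and $d(y_q,x_\sigma)\le b$ for all $\sigma\in q\in Q_J$.
\end{proposition}

Suppose that such a $\kappa$ exists, and write $Q=Q_J$. Monotonicity gives $d(y_q,y_{q'})\le|s_q-s_{q'}|$ for comparable $q,q'$. Call $T\subseteq Q$ \emph{$i$-fine} if $|\pi_iy_q-\pi_iy_{q'}|\le\varepsilon_i$ for all comparable $q,q'\in T$. By \eqref{eq:scale},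
\begin{equation}\label{eq:layer}
|s_q-s_{q'}|<\eta_i\ \text{ for all }q,q'\in T\ \Longrightarrow\ T\text{ is $i$-fine.}
\end{equation}
If $T$ is $i$-fine, define
\[
g^i_T\colon|\Delta(T)|\to M_i,\qquad\textstyle\sum t_qq\mapsto\rho_i\bigl(\sum t_q\,\pi_iy_q\bigr).
\]
On a simplex with vertex $q$ the argument of $\rho_i$ is a convex combination of points within $\varepsilon_i\le\vartheta_i$ of $\pi_iy_q$, so $g^i_T$ is well defined and continuous. It restricts to $g^i_{T'}$ for $T'\subseteq T$.

\begin{lemma}\label{lem:fine}
\emph{(a)} If $T$ is $(i+1)$-fine, then $T$ is $i$-fine and $g^i_T\simeq f_i\,g^{i+1}_T$. \emph{(b)} $Q$ is $1$-fine and $\prod_{s=1}^{h_1}(g^1_Q)^*\theta_s\ne0$.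
\end{lemma}

\begin{proof}
(a) $T$ is $i$-fine by (E3) for $\varepsilon_{i+1}$, as $\pi_i=f_i\pi_{i+1}$. At a point of a simplex with vertex $q$, the value of $g^i_T$ is within $\vartheta_i/2$ of $\pi_iy_q$ by (E1), and the value of $f_ig^{i+1}_T$ is within $\vartheta_i/2$ of $f_i\pi_{i+1}y_q=\pi_iy_q$ by (E2). The two maps are at distance $<\vartheta_i$, hence homotopic.

(b) All radii lie in $[0,b)$ and $b=\eta_1$, so $Q$ is $1$-fine by \eqref{eq:layer}, and $0$-fine by (a). We claim $g^0_Q\simeq f_{0J}\gamma_J$; this is where the condition on the centers is used. Take a point $\zeta$ of a simplex $q_1\supsetneq\dots\supsetneq q_l$ and $\sigma\in q_l$, so that $\sigma$ belongs to every $q_a$. Since $d(y_{q_a},x_\sigma)\le b<\eta_0$, all $\pi_0y_{q_a}$ are within $\varepsilon_0$ of $\pi_0x_\sigma=f_{0J}b_\sigma$ by \eqref{eq:scale}, and (E1) gives $|g^0_Q(\zeta)-f_{0J}b_\sigma|<\vartheta_0/2$. Both $\gamma_J(\zeta)$ and $b_\sigma$ lie in the closed simplex $\max q_1$, so $|f_{0J}\gamma_J(\zeta)-f_{0J}b_\sigma|<\vartheta_0/2$. This proves the claim. Therefore $(g^0_Q)^*\theta=\gamma_J^*f_{0J}^*\theta\ne0$, and by (a) and \eqref{eq:block}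 this class equals $(g^1_Q)^*f_0^*\theta\doteq\prod_{s\le h_1}(g^1_Q)^*\theta_s$.
\end{proof}

\begin{example}[The cases $J=0$ and $J=1$]
For $J=0$ we are done: Lemma~\ref{lem:fine}(b) gives a nonzero product of $h_1>n_0$ classes on a complex of dimension $n_0$, against Corollary~\ref{cor:dim}. Geometrically, $g^1_Q\gamma_0^{-1}$ would be a homotopy section of $\varphi_{h_1}\colon M^{h_1}\to M$. For $J=1$ the complex has dimension $n_1=2wh_1$, which leaves room for a product of $h_1$ classes. Cut $[0,b)$ into $h_1$ intervals of length $b/h_1=\eta_2$ and sort the elements of $Q$ by radius into $T_1,\dots,T_{h_1}$. By the partition lemma some $(g^1_Q)^*\theta_a$ survives on $\Delta(T_a)$. But $T_a$ is $2$-fine, so there $g^1$ lifts through $f_1$ up to homotopy, and the surviving class is a product of $h_2>n_1$ classes. This contradicts Corollary~\ref{cor:dim}.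
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:obstruction}]
For $i\ge1$ divide $[0,b)$ into $k_{i-1}$ half-open intervals $[\cdot,\cdot)$ of length $b/k_{i-1}=\eta_i$, the \emph{level-$i$ intervals}. By \eqref{eq:ratio} each is the union of $h_i$ level-$(i+1)$ intervals. For a level-$i$ interval $I$ the set $T_I=\{q:s_q\in I\}$ is $i$-fine by \eqref{eq:layer}. We prove by induction on $i\geq 1$:
\begin{quote}
$(\ast_i)$ there are a level-$i$ interval $I$ and a set $\Theta\subseteq\{1,\dots,k_i\}$ with $|\Theta|=h_i$ such that $\prod_{s\in\Theta}(g^i_{T_I})^*\theta_s\ne0$ in $K^0(|\Delta(T_I)|)$.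
\end{quote}
Lemma~\ref{lem:fine}(b) is $(\ast_1)$, with $I=[0,b)$. Assume $(\ast_i)$; let $I=I_1\cup\dots\cup I_{h_i}$ be the division into level-$(i+1)$ intervals and $\Theta=\{s_1,\dots,s_{h_i}\}$. The number of parts equals the number of factors, so Lemma~\ref{lem:partition}, applied to $\Delta(T_I)$ with the partition $T_{I_1},\dots,T_{I_{h_i}}$, gives an $a$ such that, with $T=T_{I_a}$, the restricted class $(g^i_T)^*\theta_{s_a}$ is nonzero. By Lemma~\ref{lem:fine}(a) and \eqref{eq:block},
\[
0\ne(g^i_T)^*\theta_{s_a}=(g^{i+1}_T)^*f_i^*\theta_{s_a}\doteq\prod_{s'\in\mathrm{block}(s_a)}(g^{i+1}_T)^*\theta_{s'},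
\]
which is $(\ast_{i+1})$. Now $(\ast_{J+1})$ is a nonzero product of $h_{J+1}>n_J$ classes vanishing at points, by \eqref{eq:h} and (K1), on a subcomplex of $\Delta(Q)$, of dimension at most $n_J$. This contradicts Corollary~\ref{cor:dim}.
\end{proof}

Both applications use the obstruction in the following form.

\begin{corollary}\label{cor:obstruction}
For no $J\ge0$ is there a monotone map $\kappa\colon Q_J\to P$ such that for every $q\in Q_J$ there is $u\in L$ with $\kappa(q)\in O_u$ and $d(u,x_\sigma)\le b/4$ for all $\sigma\in q$.
\end{corollary}

\begin{proof}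
An element of $O_u\cap P$ is a ball $(y,s)$ with $s<3b/4$ and $d(u,y)<3b/4$; then $d(y,x_\sigma)<b$ for $\sigma\in q$, and Proposition~\ref{prop:obstruction} applies.
\end{proof}

For the rest of the paper $\Gamma\subseteq L$ is a finite $b/16$-net: every point of $L$ is within $b/16$ of a point of $\Gamma$.

\section{$D$ is not a retract of a bifinite domain}\label{sec:C}

The first application shows how a monotone finite approximation of $D$ yields a forbidden map.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
$D$ is an FS-domain by Proposition~\ref{prop:FS}. Suppose that $r\circ s=\mathrm{id}_D$ with Scott-continuous maps $s\colon D\to B$, $r\colon B\to D$ and $B$ bifinite, and let $(\pi_\iota)$ be the directed family of deflations of $B$. The maps $r\pi_\iota s$ have finite image and form a directed family with supremum $\mathrm{id}_D$. Since each $O_u$ is Scott open and contains $(u,b/2)$, and $\Gamma$ is finite, one of these maps, $\xi\sqsubseteq\mathrm{id}_D$, satisfies $\xi(u,b/2)\in O_u$ for all $u\in\Gamma$.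

Let $\psi(x)=\xi(x,0)$ for $x\in L$. Then $F=\psi(L)$ is a finite subset of $P$, since $\psi(x)\sqsubseteq(x,0)$. The map $x\mapsto(x,0)$ is continuous: if $O\ni(x,0)=\sup_{n\ge2}(x,\frac1n)$ is Scott open, then $(x,\frac1n)\in O$ for some $n$, and $(y,0)\in O$ whenever $d(x,y)\le\frac1n$. So $\psi$ is continuous. For $f\in F$ the set $\{\psi\sqsubseteq f\}=\psi^{-1}({\downarrow}f)$ is closed, and $U_f=\{\psi\sqsupseteq f\}$ is open, being the complement of the finite union of the sets $\{\psi\sqsubseteq f'\}$ with $f'\in F$, $f'\not\sqsupseteq f$.

The fibers of $\psi$ partition $L$, but we need an open cover in order to compare with a triangulation, and overlaps should occur only between comparable elements. We construct open sets $W_f$, $f\in F$, going through $F$ along a linear extension of $\sqsubseteq$, smaller elements first. Put $C_f=\{\psi=f\}\setminus\bigcup_{g\sqsubset f}W_g$; we shall arrange $W_f\supseteq C_f$, so that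
\begin{equation}\label{eq:cover}
\{\psi=f\}\subseteq\textstyle\bigcup_{g\sqsubseteq f}W_g .
\end{equation}
By \eqref{eq:cover} for the elements $g\sqsubset f$ of $F$, all treated earlier, $C_f=\{\psi\sqsubseteq f\}\setminus\bigcup_{g\sqsubset f}W_g$, which is closed. If $C_f=\emptyset$ put $W_f=\emptyset$. Otherwise choose an open $W_f\supseteq C_f$ such that (1) every point of $W_f$ is at distance $<b/16$ from $C_f$; (2) $\overline{W_f}\subseteq U_f$; (3) $W_f\cap W_g=\emptyset$ for all earlier $g$ incomparable to $f$. Condition (2) can be met because $C_f$ is closed and $U_f\supseteq C_f$ is open in a metric space, and (3) because $C_f\cap\overline{W_g}\subseteq\{\psi=f\}\cap U_g=\emptyset$ by (2) for $g$.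

By \eqref{eq:cover} the $W_f$ cover $L$, and by (3) $W_f\cap W_g\ne\emptyset$ implies that $f,g$ are comparable. Let $\lambda>0$ be such that every subset of $L$ of diameter $\le\lambda$ lies in some $W_f$, and choose $J$ with $\eta_{J+1}\le\min(\lambda/2,b/16)$. By \eqref{eq:mesh}, for $\sigma\in\Sigma_J$ the set $\{x_{\sigma'}:\sigma'\text{ comparable to }\sigma\}$ has diameter $\le2\eta_{J+1}\le\lambda$, so it lies in $W_{f(\sigma)}$ for some $f(\sigma)\in F$. If $\sigma,\sigma'\in q$, then $x_\sigma\in W_{f(\sigma)}\cap W_{f(\sigma')}$, so $f(\sigma),f(\sigma')$ are comparable. Hence $\kappa(q)=\min_{\sigma\in q}f(\sigma)\in P$ is defined, and it is monotone, since $q\supseteq q'$ gives $\kappa(q)\sqsubseteq\kappa(q')$.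

Let $\kappa(q)=f=f(\sigma^*)$ with $\sigma^*\in q$. As $x_{\sigma^*}\in W_f$, (1) gives $x'$ with $\psi(x')=f$ and $d(x',x_{\sigma^*})<b/16$. Take $u\in\Gamma$ with $d(u,x')\le b/16$. Then $(u,b/2)\sqsubseteq(x',0)$, so $f=\xi(x',0)\sqsupseteq\xi(u,b/2)\in O_u$ and $f\in O_u$. For $\sigma\in q$, \eqref{eq:mesh} gives $d(u,x_\sigma)<3b/16$. This contradicts Corollary~\ref{cor:obstruction}.
\end{proof}

\section{Local compactness, coherence and lower bounds}\label{sec:lower}

In Sections~\ref{sec:lower}--\ref{sec:B}, $\mathcal C$ is a quasi-Polish sub-CCC with $D\in\mathcal C$. By (F1), (F3) its objects are countably based and sober and its exponentials carry the compact-open topology.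

\begin{lemma}\label{lem:lc}
Every $X\in\mathcal C$ is locally compact.
\end{lemma}

\begin{proof}
Let $x\in U$ with $U$ open. Evaluation $D^X\times X\to D$ is continuous at $((U\searrow\top),x)$ and $\{\top\}$ is open. So there are finitely many compact $K_i$ and open $O_i$, and an open $V\ni x$, such that $\mathcal N=\bigcap_iN(K_i,O_i)$ contains $(U\searrow\top)$ and $g(V)\subseteq\{\top\}$ for all $g\in\mathcal N$. Let $K$ be the union of the $K_i$ with $\bot\notin O_i$; it is compact and $K\subseteq U$. For every open $U'\supseteq K$ we have $(U'\searrow\top)\in\mathcal N$: if $\bot\in O_i$ then $O_i=D$; otherwise $K_i\subseteq U'$, and either $K_i=\emptyset$ or $O_i\neq\emptyset$, in which case $\top\in O_i$. Hence $V\subseteq U'$ for all such $U'$, that is, $V\subseteq{\uparrow}K\subseteq U$, and ${\uparrow}K$ is a compact neighborhood of $x$.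
\end{proof}

Lower bounds will come from the compactness of an intersection ${\uparrow}h\cap{\uparrow}h'$ in a function space $D^Y$. In non-Hausdorff spaces such intersections need not be compact, so we prove this first, using the local compactness of $R^R$.

\begin{lemma}\label{lem:coherent}
If $R\in\mathcal C$ has a least element $\bot$ and a greatest element $\top$, then the intersection of two compact saturated subsets of $R$ is compact.
\end{lemma}

\begin{proof}
\emph{Step 1. If $K_i\subseteq V_i$ with $K_i$ compact and $V_i$ open $(i=1,2)$, there is a compact $\Lambda$ with $K_1\cap K_2\subseteq\Lambda\subseteq V_1\cap V_2$.} Suppose not; then $K_1\cap K_2\ne\emptyset$. The idea is to exhibit $K_1\cap K_2$ inside the set of values at one point $x$ of a compact set of functions.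

For $a,c\in R$ let $f_{a,c}\colon R\to R$ be $\top$ on $V_1\cap V_2$, $a$ on $V_1\setminus V_2$, $c$ on $V_2\setminus V_1$ and $\bot$ elsewhere. For a nonempty open $O\not\ni\bot$ (so $\top\in O$),
\[
f_{a,c}(x)\in O\iff(a\in O,\ x\in V_1)\ \text{ or }\ (c\in O,\ x\in V_2)\ \text{ or }\ x\in V_1\cap V_2 .
\]
So $(a,c,x)\mapsto f_{a,c}(x)$ is continuous, hence so is $(a,c)\mapsto f_{a,c}\in R^R$, and $\Phi=\{f_{a,c}:a\in K_1,c\in K_2\}$ is compact. On $K_1\subseteq V_1$ a member of $\Phi$ takes values in $\{a,\top\}\subseteq V_1$, and on $K_2$ values in $\{c,\top\}\subseteq V_2$; thus $\Phi\subseteq\mathcal N:=N(K_1,V_1)\cap N(K_2,V_2)$. Since $R^R\in\mathcal C$ is locally compact, there is a compact $\mathcal W$ with $\Phi\subseteq\operatorname{int}\mathcal W\subseteq\mathcal W\subseteq\mathcal N$. Cover $\Phi$ by finitely many basic open sets $\bigcap_iN(H_i,O_i)$ contained in $\mathcal W$, and let $H$ be the union of all occurring sets $H_i$ that are contained in $V_1\cap V_2$. The compact set ${\uparrow}H\subseteq V_1\cap V_2$ cannot serve as $\Lambda$, so there is $x\in(K_1\cap K_2)\setminus{\uparrow}H$; then $H\cap{\downarrow}x=\emptyset$.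

For $s\in K_1\cap K_2$ let $g_s$ be $\top$ on $(V_1\cap V_2)\setminus{\downarrow}x$, $s$ on the rest of $V_1\cup V_2$, and $\bot$ elsewhere. It is continuous: the preimage of a nonempty open $O\not\ni\bot$ is $V_1\cup V_2$ if $s\in O$ and $(V_1\cap V_2)\setminus{\downarrow}x$ if not. The map $f_{s,s}\in\Phi$ lies in one of the basic sets $\bigcap_iN(H_i,O_i)$, and we check that $g_s$ does too.
\begin{itemize}
\item If $\bot\in O_i$ or $H_i=\emptyset$, there is nothing to check.
\item If $s\in O_i\not\ni\bot$, then $H_i\subseteq V_1\cup V_2$, as $f_{s,s}=\bot$ elsewhere, and $g_s(H_i)\subseteq\{s,\top\}\subseteq O_i$.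
\item If $s\notin O_i$ and $H_i\ne\emptyset$, then $\bot\notin O_i$ and $\top\in O_i$. Off $V_1\cap V_2$ the map $f_{s,s}$ takes only the values $s,\bot$, so $H_i\subseteq V_1\cap V_2$. Hence $H_i\subseteq H$ misses ${\downarrow}x$, and $g_s(H_i)=\{\top\}\subseteq O_i$.
\end{itemize}
So $g_s\in\mathcal W$, and $g_s(x)=s$. Therefore $\Lambda=\{g(x):g\in\mathcal W\}$ contains $K_1\cap K_2$. It is compact, and $\Lambda\subseteq V_1\cap V_2$ because $x\in K_1\cap K_2$ and $\mathcal W\subseteq\mathcal N$. This is a contradiction.

\emph{Step 2.} Let $K_1,K_2$ be compact saturated. The finite unions of members of a countable base that contain $K_i$ form a countable neighborhood base of $K_i$, with intersection $K_i$. Using local compactness, choose open $V_i^n$ and compact $C_i^n$ with $V_i^1\supseteq C_i^1\supseteq V_i^2\supseteq C_i^2\supseteq\dots\supseteq K_i$ and $\bigcap_nV_i^n=K_i$. Step~1 for $C_i^n\subseteq V_i^n$ gives a compact $\Lambda_n$, which we may take saturated, with $C_1^n\cap C_2^n\subseteq\Lambda_n\subseteq V_1^n\cap V_2^n$. Then $\Lambda_{n+1}\subseteq V_1^{n+1}\cap V_2^{n+1}\subseteq C_1^n\cap C_2^n\subseteq\Lambda_n$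 and $\bigcap_n\Lambda_n=K_1\cap K_2$. This set is compact by (F4), as $R$ is sober.
\end{proof}

\begin{lemma}[Local lower bounds]\label{lem:lower}
Let $Y\in\mathcal C$, let $U\subseteq Y$ be open, $y_0\in U$ and $n\ge1$. There is an open $V$ with $y_0\in V\subseteq U$ such that any $n$ points of $V$ have a common lower bound in $U$.
\end{lemma}

\begin{proof}
Let $n=2$ first. The space $R=D^Y\in\mathcal C$ has the constant maps $\bot$ and $\top$ as least and greatest elements. Pick $u\ne u'$ in $L$. By \eqref{eq:roof} and Lemma~\ref{lem:coherent},
\[
\mathcal Q={\uparrow}(U\searrow(u,0))\cap{\uparrow}(U\searrow(u',0))=\{g:g(U)\subseteq\{\mathsf c_1,\mathsf c_2,\top\}\}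
\]
is compact. A member $g$ of $\mathcal Q$ amounts to a cover of $U$ by the two open sets $g^{-1}\{\mathsf c_k,\top\}$, and compactness of $\mathcal Q$ will give a neighborhood of $y_0$ that lies in one member of every such cover.

Fix a compact neighborhood $K\subseteq U$ of $y_0$, and let $g\in\mathcal Q$. By local compactness, finitely many compact sets, each inside $g^{-1}\{\mathsf c_1,\top\}$ or $g^{-1}\{\mathsf c_2,\top\}$, have interiors covering $K$. Grouping them gives compact $K_1,K_2$ with $K\subseteq\operatorname{int}K_1\cup\operatorname{int}K_2$ and $g\in N(K_1,\{\mathsf c_1,\top\})\cap N(K_2,\{\mathsf c_2,\top\})$. Finitely many of these open sets, given by pairs $(K_1^i,K_2^i)$, cover $\mathcal Q$. For each $i$ one of $\operatorname{int}K_1^i,\operatorname{int}K_2^i$ contains $y_0$; let $V$ be the intersection of $\operatorname{int}K$ with these chosen sets.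

Suppose that $y_1,y_2\in V$ have no common lower bound in $U$. Then the open sets $C_k=U\setminus{\downarrow}y_k$ have union $U$. Let $g$ be $\top$ on $C_1\cap C_2$, $\mathsf c_1$ on $C_1\setminus C_2$, $\mathsf c_2$ on $C_2\setminus C_1$ and $\bot$ off $U$. The preimage of an open set without $\bot$ is one of $\emptyset$, $C_1\cap C_2$, $C_1$, $C_2$, $U$, so $g$ is continuous, and $g\in\mathcal Q$. Hence $K_1^i\subseteq C_1$ and $K_2^i\subseteq C_2$ for some $i$, so $y_1\notin K_1^i$ and $y_2\notin K_2^i$. But $V\subseteq K_1^i$ or $V\subseteq K_2^i$, a contradiction.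

For general $n$ take $l$ with $2^l\ge n$ and open sets $U=V^0\supseteq V^1\supseteq\dots\supseteq V^l\ni y_0$ such that any two points of $V^{j+1}$ have a common lower bound in $V^j$. Given $2^l$ points of $V^l$ (repetitions allowed), replace pairs by common lower bounds $l$ times.
\end{proof}

The set $V$ depends on $n$. The c-space property asks for one $V$ that works for all points at once, and the gap between the two is real.

\section{Fractional lower bounds}\label{sec:frac}

\begin{example}\label{ex:B}
Let $C_l$ be a discrete space with $2^l$ points and $Z_0=\prod_{l\ge1}C_l$. For nonempty closed $S\subseteq Z_0$ put $|S|_l=|\mathrm{pr}_l(S)|$ and $\tau(S)=\inf_l\bigl(1-\frac{\log_2|S|_l}l\bigr)\in[0,1]$. Let $B=\{(S,t):0\le t\le\tau(S)\}$, with $(S,t)\le(S',t')$ if $S\supseteq S'$ and $t\le t'$; thus $(S,t)\in B$ means $|S|_l\le2^{l(1-t)}$ for all $l$. Topologize $B$ first by the Vietoris topology in $S$ and the usual topology in $t$, and then keep only the open upper sets. Section~\ref{sec:D} shows that the specialization order is $\le$ and that $B$ lies in a quasi-Polish sub-CCC.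

Fix $z\in Z_0$, $x=(\{z\},1)$ and the open set $U=\{(S,t)\in B:t>\frac12\}$. The map $z'\mapsto(\{z'\},1)$ is continuous, so every neighborhood of $x$ contains, for some $l_0$, all $(\{z'\},1)$ with $z'$ agreeing with $z$ in the first $l_0$ coordinates.
\begin{itemize}
\item \emph{Any $n$ of these points have a lower bound in $U$ if $l_0\geq 2\log_2n$.} The set $S$ of the $n$ points $z'$ has $|S|_l=1$ for $l\le l_0$ and $|S|_l\le n$ always, so $\tau(S)\ge1-\frac{\log_2n}{l_0+1}>\frac12$, and $(S,\tau(S))\in U$ is a lower bound.
\item \emph{$B$ is not a c-space.} If $m=(T,s)\in U$ and $x\in\operatorname{int}{\uparrow}m$, then $T$ contains all $z'$ as above for some $l_0$. So $|T|_l=2^l$ for $l>l_0$, and $s\le\tau(T)=0$, a contradiction.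
\item \emph{Lower bounds are sparse.} For $l>l_0$ consider the $2^l$ points $(\{z'\},1)$ with $z'$ equal to $z$ outside coordinate $l$. A point $(S,t)\in U$ lies below at most $|S|_l<2^{l/2}$ of them, a fraction less than $2^{-l/2}$.
\end{itemize}
\end{example}

The third property follows from the first two in general. Let $X\in\mathcal C$ fail to be a c-space: there are an open $U_0$ and $x_0\in U_0$ such that no $m\in U_0$ has $x_0\in\operatorname{int}{\uparrow}m$. In this section $U,U',V,\dots$ denote open neighborhoods of $x_0$.

\begin{lemma}\label{lem:sparse}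
For each integer $A\ge1$ there is $U$ such that every $V\subseteq U$ contains a finite set $V_0$ carrying a probability measure $\nu$ with $\nu\{y\in V_0:z\le y\}<1/A$ for all $z\in U$.
\end{lemma}

To measure how far a finite nonempty set $T\subseteq X$ is from having a lower bound in $U$, consider the game in which one player picks $z\in U$, the other picks $y\in T$, and the first wins if $z\le y$. Its value is
\[
\operatorname{val}(T,U)=\max_\mu\min_{y\in T}\mu\{z\in U:z\le y\},
\]
where $\mu$ ranges over finitely supported probability measures on $U$. A point $z$ matters only through the subset $\{y\in T:z\le y\}$, of which there are finitely many. So this is a finite matrix game, the maximum is attained, and the minimax theorem gives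
\begin{equation}\label{eq:minimax}
\operatorname{val}(T,U)=\min_\nu\max_{z\in U}\nu\{y\in T:z\le y\},
\end{equation}
with $\nu$ ranging over probability measures on $T$. For $V\subseteq U$ put $\operatorname{val}_*(V,U)=\inf\operatorname{val}(T,U)$, the infimum over finite nonempty $T\subseteq V$. By \eqref{eq:minimax}, Lemma~\ref{lem:sparse} asks for $U$ with $\operatorname{val}_*(V,U)<1/A$ for all $V\subseteq U$. We first reach the bound $\frac12$ by composing two games, and then amplify it with Lemma~\ref{lem:lower}.

\begin{lemma}\label{lem:sum}
If $V\subseteq U'\subseteq U$ and some finite $T\subseteq V$ has no common lower bound in $U$, then $\operatorname{val}_*(V,U')+\operatorname{val}_*(U',U)\le1$.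
\end{lemma}

\begin{proof}
Let $\mu'$ on $U'$, with finite support $T'$, realize $a=\operatorname{val}(T,U')$, and let $\mu$ on $U$ realize $c=\operatorname{val}(T',U)$. We estimate $\pi=(\mu\times\mu')\{(z,z'):z\not\le z'\}$ in two ways. For $z$ in the support of $\mu$ there is $y_z\in T$ with $z\not\le y_z$; then $z'\le y_z$ implies $z\not\le z'$, so $\mu'\{z':z\not\le z'\}\ge a$. Hence $\pi\ge a$. For $z'\in T'$ we have $\mu\{z:z\le z'\}\ge c$, so $\pi\le1-c$. Thus $a+c\le1$, while $\operatorname{val}_*(V,U')\le a$ and $\operatorname{val}_*(U',U)\le c$.
\end{proof}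

\begin{proof}[Proof of Lemma~\ref{lem:sparse}]
By Lemma~\ref{lem:lc} choose $U_1\subseteq K\subseteq U_0$ with $K$ compact. Every $V\subseteq U_1$ has a finite subset without common lower bound in $U_1$. Otherwise the closed subsets ${\downarrow}y\cap K$ ($y\in V$) of $K$ would have the finite intersection property, and a common point $m\in K\subseteq U_0$ would satisfy $V\subseteq{\uparrow}m$, against the choice of $x_0,U_0$. So Lemma~\ref{lem:sum} gives $\operatorname{val}_*(V,U')+\operatorname{val}_*(U',U_1)\le1$ whenever $V\subseteq U'\subseteq U_1$. Hence there is $U_2\subseteq U_1$ with $\operatorname{val}_*(V,U_2)\le\frac12$ for all $V\subseteq U_2$: either $U_1$ works, or $\operatorname{val}_*(V_1,U_1)>\frac12$ for some $V_1\subseteq U_1$, and then $U_2=V_1$ works.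

By Lemma~\ref{lem:lower} choose $U\subseteq U_2$ such that any $A$ points of $U$ have a common lower bound in $U_2$. Let $V\subseteq U$ and suppose $\operatorname{val}_*(V,U)\ge1/A$. For finite nonempty $T\subseteq V$ let $\mu$ on $U$ realize $\operatorname{val}(T,U)\ge1/A$. Draw $z_1,\dots,z_A$ independently with distribution $\mu$ and let $z\in U_2$ be a common lower bound, chosen as a function of the tuple. For $y\in T$,
\[
\Pr(z\le y)\ge\Pr(z_i\le y\text{ for some }i)\ge1-(1-\tfrac1A)^A\ge1-e^{-1}.
\]
The distribution of $z$ is finitely supported on $U_2$, so $\operatorname{val}(T,U_2)\ge1-e^{-1}$ for all $T$, and $\operatorname{val}_*(V,U_2)\ge1-e^{-1}>\frac12$, a contradiction. Thus $\operatorname{val}(V_0,U)<1/A$ for some finite $V_0\subseteq V$, and \eqref{eq:minimax} provides $\nu$.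
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:B}

We show that every $X\in\mathcal C$ is a c-space. Here is the mechanism. Color each simplex of $\Sigma_J$ by its dimension $t\in\{0,\dots,n_J\}$, and attach to each color a point $y_t$ near $x_0$. Say that $z\in U$ \emph{sees} the color $t$ if $z\le y_t$. For a chain $q$ let $e_q(z)$ be the ball \eqref{eq:naive} computed from those members of $q$ whose color $z$ sees, and $\top$ if there are none. As $z$ goes up it sees fewer colors, so $e_q$ is monotone in $z$; if lower bounds are sparse, every $z$ sees few colors and all radii are small.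

\begin{example}
Let $\Sigma$ be an edge $\sigma$ with a vertex $v$, and write $S_z\subseteq\{0,1\}$ for the set of colors seen by $z$. The values $e_q(z)$ on the chains $\{v\}\ge\{v,\sigma\}\le\{\sigma\}$ are
\[
\begin{array}{c|ccc}
S_z&q=\{v\}&q=\{v,\sigma\}&q=\{\sigma\}\\\hline
\emptyset&\top&\top&\top\\
\{0\}&(x_v,\eta)&(x_v,\eta)&\top\\
\{1\}&\top&(x_\sigma,\eta)&(x_\sigma,\eta)\\
\{0,1\}&(x_v,\eta)&(x_v,2\eta)&(x_\sigma,\eta)
\end{array}
\]
The last row is $\kappa_0$. If $y_0,y_1$ have no common lower bound in $U$, this row does not occur and the radius $2\eta$ is saved. The price is the value $\top$: no single row is a map to $P$.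
\end{example}

To contradict Corollary~\ref{cor:obstruction} we need a continuous functional $H\colon D^X\to D$ that sends every $e_q$ into $P$ without losing much information. Evaluation at $x_0$ loses nothing but may give $\top$. We find two functionals $G_1,G_2$ close to evaluation with $G_k(e_q)=\mathsf c_k$; Lemma~\ref{lem:lower}, applied in $D^{D^X}$, gives a common lower bound $H$ that is still close to evaluation, and \eqref{eq:roof} forces $H(e_q)\in P$. The order of choices matters: $U$ comes first, then $H$, and only then the points $y_t$ and the level $J$.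

\begin{proposition}\label{prop:cspace}
Every $X\in\mathcal C$ is a c-space.
\end{proposition}

\begin{proof}
Suppose not, and take $x_0,U_0$ as in Section~\ref{sec:frac}. Put $A=16(2w+1)$, to compensate for the factor $2w+1$ in the radii of $\kappa_0$, and take $U$ from Lemma~\ref{lem:sparse}.

\emph{Step 1: a neighborhood of evaluation.} Let $E=D^X$ and $Y=D^E$, both in $\mathcal C$, and let $\mathrm{ev}\in Y$ be $e\mapsto e(x_0)$. For $u\in\Gamma$ let $h_u=(U\searrow(u,b/2))\in E$. The set
\[
\mathcal O=\{G\in Y:G(h_u)\in O_u\text{ for all }u\in\Gamma\}=\textstyle\bigcap_{u\in\Gamma}N(\{h_u\},O_u)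
\]
is open and contains $\mathrm{ev}$, since $h_u(x_0)=(u,b/2)\in O_u$. By Lemma~\ref{lem:lower} there is an open $\mathcal W\ni\mathrm{ev}$ such that any two members of $\mathcal W$ have a common lower bound in $\mathcal O$. Choose finitely many compact $\mathcal K_i\subseteq E$ and open $O_i\subseteq D$ with $\mathrm{ev}\in\bigcap_iN(\mathcal K_i,O_i)\subseteq\mathcal W$.

\emph{Step 2: the functionals $G_1,G_2,H$.} If $e\in\mathcal K_i$ then $e(x_0)\in O_i$, so by Lemma~\ref{lem:lc} $e\in N(C_e,O_i)$ for a compact neighborhood $C_e$ of $x_0$. Finitely many of the open sets $N(C_e,O_i)$ cover $\mathcal K_i$. Let $C\subseteq U$ be a compact neighborhood of $x_0$ contained in all the finitely many $C_e$ that occur; then $\mathcal K_i\subseteq N(C,O_i)$ for all $i$. For $\{k,k'\}=\{1,2\}$ define $G_k\colon E\to D$ by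
\[
G_k(e)=\begin{cases}\top&\text{if }e\in N(C,\{\mathsf c_{k'},\top\}),\\ \mathsf c_k&\text{if }e\in N(C,D\setminus\{\bot\})\setminus N(C,\{\mathsf c_{k'},\top\}),\\ \bot&\text{otherwise.}\end{cases}
\]
The preimage of a nonempty open set without $\bot$ is $N(C,D\setminus\{\bot\})$ if it contains $\mathsf c_k$ and $N(C,\{\mathsf c_{k'},\top\})$ if not, so $G_k$ is continuous. Moreover $G_k\in N(\mathcal K_i,O_i)$ for each $i$:
\begin{itemize}
\item if $\bot\in O_i$, then $O_i=D$; if $O_i=\emptyset$, then $\mathcal K_i=\emptyset$ because $\mathrm{ev}(\mathcal K_i)\subseteq O_i$;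
\item if $\mathsf c_k\in O_i\not\ni\bot$, then $\mathcal K_i\subseteq N(C,D\setminus\{\bot\})$, so $G_k(\mathcal K_i)\subseteq\{\mathsf c_k,\top\}\subseteq O_i$;
\item if $\mathsf c_k\notin O_i\ne\emptyset$, then $O_i$ misses $P$, so $\top\in O_i\subseteq\{\mathsf c_{k'},\top\}$, $\mathcal K_i\subseteq N(C,\{\mathsf c_{k'},\top\})$, and $G_k(\mathcal K_i)\subseteq\{\top\}\subseteq O_i$.
\end{itemize}
Hence $G_1,G_2\in\mathcal W$, and there is $H\in\mathcal O$ with $H\le G_1$ and $H\le G_2$.

\emph{Step 3: the points $y_t$.} Apply Lemma~\ref{lem:sparse} to $V=\operatorname{int}C\subseteq U$ to get $V_0$ and $\nu$. Choose $J$ with $k_J\ge16$ and $m:=n_J+1\ge A|V_0|$, and write $Q=Q_J$ and $\eta=\eta_{J+1}=b/k_J\le b/16$. Round the numbers $m\nu(v)$, $v\in V_0$, down, and raise some of them by $1$ to obtain integers $0\le m_v\le m\nu(v)+1$ with sum $m$. Let $y_0,\dots,y_{n_J}$ be a list containing each $v\in V_0$ exactly $m_v$ times. For $z\in U$ let $S_z=\{t:z\le y_t\}$. Then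
\[
|S_z|=\sum_{v\ge z}m_v\le m\,\nu\{y\in V_0:z\le y\}+|V_0|\le\frac{2m}A,
\]
and since $m/k_J=(2wk_J+1)/k_J\le2w+1$,
\begin{equation}\label{eq:small}
\eta|S_z|\le\frac{2(2w+1)b}A=\frac b8 .
\end{equation}

\emph{Step 4: the family $e_q$.} For $q\in Q$ let $\operatorname{col}(q)=\{\dim\sigma:\sigma\in q\}\ne\emptyset$, and for $t\in\operatorname{col}(q)$ let $\sigma_t(q)$ be the unique $t$-dimensional member of $q$. For $R\subseteq\operatorname{col}(q)$ with $\eta|R|\le b/8$ put
\[
v_q(\emptyset)=\top,\qquad v_q(R)=(x_{\sigma_{\min R}(q)},\,\eta|R|)\in P\quad(R\ne\emptyset).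
\]
For $z\in U$ let $R(q,z)=\operatorname{col}(q)\cap S_z$, and define $e_q(z)=v_q(R(q,z))$ for $z\in U$, which is allowed by \eqref{eq:small}, and $e_q(z)=\bot$ for $z\notin U$.

(i) \emph{If $q\supseteq q'$, $R'\subseteq\operatorname{col}(q')$ and $R'\subseteq R\subseteq\operatorname{col}(q)$, then $v_q(R)\sqsubseteq v_{q'}(R')$.} If $R'=\emptyset$ the right side is $\top$. If $R=R'\ne\emptyset$ the two values agree, since $\sigma_t(q)=\sigma_t(q')$ for $t\in\operatorname{col}(q')$. If $R\supsetneq R'\ne\emptyset$, the centers are $x_\sigma,x_{\sigma'}$ with $\sigma,\sigma'\in q$, and \eqref{eq:mesh} bounds their distance by $\eta\le\eta|R|-\eta|R'|$. Since $q\supseteq q'$ gives $R(q,z)\supseteq R(q',z)$, we conclude that $q\le q'$ implies $e_q\le e_{q'}$ pointwise.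

(ii) \emph{$e_q$ is continuous.} Let $O\not\ni\bot$ be open. By (i) with $q=q'$, $v_q$ is antitone, so $e_q^{-1}(O)$ is the union of the sets $\{z\in U:R(q,z)\subseteq R_0\}$ over those values $R_0$ of $R(q,\cdot)$ with $v_q(R_0)\in O$. Each such set equals $U\setminus\bigcup_{t\in\operatorname{col}(q)\setminus R_0}{\downarrow}y_t$ and is open.

(iii) \emph{There is $u\in\Gamma$ with $h_u\le e_q$ and $d(u,x_\sigma)\le b/8$ for all $\sigma\in q$.} Fix $\sigma_0\in q$ and $u\in\Gamma$ with $d(u,x_{\sigma_0})\le b/16$. By \eqref{eq:mesh}, $d(u,x_\sigma)\le b/16+\eta\le b/8$ for $\sigma\in q$. If $z\in U$ and $e_q(z)\ne\top$, then $e_q(z)=(x_\sigma,r)$ with $\sigma\in q$ and $r\le b/8$, and $b/8\le b/2-r$ gives $(u,b/2)\sqsubseteq e_q(z)$.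

(iv) \emph{$G_1(e_q)=\mathsf c_1$ and $G_2(e_q)=\mathsf c_2$.} On $C\subseteq U$ the map $e_q$ does not take the value $\bot$. For $t\in\operatorname{col}(q)$ we have $y_t\in V_0\subseteq C$ and $t\in R(q,y_t)$, so $e_q(y_t)\in P$. Hence $e_q$ lies in neither of the sets $N(C,\{\mathsf c_k,\top\})$.

\emph{Step 5: the contradiction.} Put $\kappa(q)=H(e_q)$. It is monotone by (i), since $H$ is continuous. By (iv), $\kappa(q)\sqsubseteq\mathsf c_1,\mathsf c_2$, so $\kappa(q)\in P$ by \eqref{eq:roof}. With $u$ as in (iii), $\kappa(q)\sqsupseteq H(h_u)\in O_u$, so $\kappa(q)\in O_u$. This contradicts Corollary~\ref{cor:obstruction}.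
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
$D$ is an $\omega$FS-domain by Proposition~\ref{prop:FS}. Let $\mathcal C\ni D$ be a quasi-Polish sub-CCC. Its objects are countably based sober c-spaces by (F3) and Proposition~\ref{prop:cspace}, hence $\omega$-continuous domains with the Scott topology by Lemma~\ref{lem:cspace}(b). So $\mathcal C$ is a cartesian closed full subcategory of the $\omega$-continuous domains, and by (F2) it consists of $\omega$FS-domains.
\end{proof}

\section{Maximal but not largest}\label{sec:D}

A space is \emph{coherent} if the intersection of two compact saturated sets is compact, and \emph{stably compact} if it is compact, locally compact, sober and coherent. Let $\mathcal A$ be the full subcategory of countably based stably compact spaces $Y$ whose specialization order has binary meets with $\wedge\colon Y\times Y\to Y$ continuous. Then $\mathcal A\subseteq\mathbf{QPol}$ by (F3). We show that $\mathcal A$ is a sub-CCC containing the space $B$ of Example~\ref{ex:B}. This is consistent with Theorem~\ref{thm:B}: $D\notin\mathcal A$, because ${\downarrow}\mathsf c_1\cap{\downarrow}\mathsf c_2=P$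 has several maximal elements.

We handle compactness, coherence and sobriety at once through ultrafilters. A point is a \emph{limit} of an ultrafilter $\mathfrak U$ if all its open neighborhoods belong to $\mathfrak U$; it suffices to test subbasic ones. The set of limits is a lower set, and a subset $K$ is compact if and only if every ultrafilter containing $K$ has a limit in $K$. A $T_0$ space has \emph{largest limits} if the set of limits of every ultrafilter is of the form ${\downarrow}g$.

\begin{lemma}\label{lem:ultra}
A $T_0$ space with largest limits is compact, coherent and sober.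
\end{lemma}

\begin{proof}
Every ultrafilter has a limit, so the space is compact. If $K_1,K_2$ are compact saturated and $K_1\cap K_2\in\mathfrak U$, then $\mathfrak U$ has a limit in each $K_i$, so its largest limit lies in $K_1\cap K_2$. If $F$ is irreducible closed, then $F$ and the open sets meeting $F$ have the finite intersection property; let $\mathfrak U$ contain them all. Every point of $F$ is a limit of $\mathfrak U$, and every limit lies in $\overline F=F$. So $F={\downarrow}g$.
\end{proof}

For $Y,Z\in\mathcal A$ let $C(Z,Y)$ be the space of continuous maps with the compact-open topology. It is $T_0$, since its specialization preorder is the pointwise order.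

\begin{lemma}\label{lem:largest}
Let $Y,Z\in\mathcal A$ and let $\mathfrak U$ be an ultrafilter on $C(Z,Y)$. There is $g\in C(Z,Y)$ such that the set of limits of $\mathfrak U$ is ${\downarrow}g$, and such that $g(V)\subseteq Q$ whenever $V\subseteq Z$ is open, $Q\subseteq Y$ is compact saturated and $\{f:f(V)\subseteq Q\}\in\mathfrak U$.
\end{lemma}

\begin{proof}
For $x\in Z$ let $\Phi_x$ be the set of open $O\subseteq Y$ for which there is a \emph{witness}: an open $V\ni x$ and a compact saturated $Q\subseteq O$ with $\{f:f(V)\subseteq Q\}\in\mathfrak U$. This $Q$ is nonempty since $V$ is, so $\emptyset\notin\Phi_x$. The pair $(Z,Y)$ witnesses $Y\in\Phi_x$, as $Y$ is compact; $\Phi_x$ is closed under enlarging $O$; and witnesses $(V_1,Q_1)$, $(V_2,Q_2)$ combine to $(V_1\cap V_2,Q_1\cap Q_2)$, as $Y$ is coherent. So $\Phi_x$ is a filter of nonempty open sets.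

It is completely prime; this is where the meets of $Z$ enter. Let $(V,Q)$ witness $\bigcup_iO_i\in\Phi_x$. By local compactness choose compact saturated $Q_1,\dots,Q_n$ with $Q_l\subseteq O_{i_l}$ and $Q\subseteq\bigcup_l\operatorname{int}Q_l$. The $n$-fold meet is continuous and sends $(x,\dots,x)$ to $x\in V$, so there is an open $V'\ni x$ with $y_1\wedge\dots\wedge y_n\in V$ for all $y_1,\dots,y_n\in V'$. If $f(V)\subseteq Q$, then $f(V')\subseteq\operatorname{int}Q_l$ for some $l$. Otherwise pick $y_l\in V'$ with $f(y_l)\notin\operatorname{int}Q_l$ for each $l$, and let $z=\bigwedge_ly_l\in V$; then $f(z)\in\operatorname{int}Q_l$ for some $l$, and $f(z)\le f(y_l)$ gives $f(y_l)\in\operatorname{int}Q_l$. Since $\mathfrak U$ is an ultrafilter, $\{f:f(V')\subseteq Q_l\}\in\mathfrak U$ for some $l$, so $O_{i_l}\in\Phi_x$.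

By sobriety $\Phi_x$ is the filter of open neighborhoods of a point $g(x)$. A witness $(V,Q)$ for $O\in\Phi_x$ also witnesses $O\in\Phi_{x'}$ for $x'\in V$, so $g^{-1}(O)$ is open and $g$ is continuous. If $\{f:f(V)\subseteq Q\}\in\mathfrak U$ and $x\in V$, then every open $O\supseteq Q$ is in $\Phi_x$, so $g(x)$ lies in their intersection $Q$.

The map $g$ is a limit: if $g(K)\subseteq O$ with $K$ compact, cover $K$ by finitely many $V$ from witnesses $(V,Q)$ for $O$; the intersection of the sets $\{f:f(V)\subseteq Q\}$ is in $\mathfrak U$ and is contained in $N(K,O)$. It is the largest limit: let $h$ be a limit and $h(x)\in O$. Choose a compact saturated $Q$ with $h(x)\in\operatorname{int}Q\subseteq Q\subseteq O$ and a compact neighborhood $K\subseteq h^{-1}(\operatorname{int}Q)$ of $x$. Then $N(K,\operatorname{int}Q)\in\mathfrak U$, so $(\operatorname{int}K,Q)$ witnesses $O\in\Phi_x$ and $g(x)\in O$. Thus $h\le g$.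
\end{proof}

\begin{proposition}\label{prop:Accc}
$\mathcal A$ is a quasi-Polish sub-CCC.
\end{proposition}

\begin{proof}
\emph{Products.} The one-point space $1$ is in $\mathcal A$. Let $Y,Z\in\mathcal A$. Since $C(1,Y)\cong Y$, Lemma~\ref{lem:largest} shows that objects of $\mathcal A$ have largest limits. The limits of an ultrafilter on $Y\times Z$ are the pairs of limits of its two projections, so $Y\times Z$ has largest limits and is compact, coherent and sober by Lemma~\ref{lem:ultra}. It is countably based and locally compact, and componentwise meets are continuous.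

\emph{$C(Z,Y)$ is countably based.} Let $(B_i)$, $(B'_l)$ be countable bases of $Z$, $Y$, and choose compact $Q_{ij}$ with $B_j\subseteq Q_{ij}\subseteq B_i$ whenever possible. Let $f\in N(K,O)$. For $x\in K$ choose $l,i$ with $f(x)\in B'_l\subseteq O$ and $x\in B_i\subseteq f^{-1}(B'_l)$, and then, by local compactness, $j$ with $x\in B_j$ such that $Q_{ij}$ exists. Then $f\in N(Q_{ij},B'_l)$. Finitely many of these $B_j$ cover $K$, and the intersection of the corresponding sets $N(Q_{ij},B'_l)$ lies in $N(K,O)$. So the sets $N(Q_{ij},B'_l)$ form a countable subbase.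

\emph{$C(Z,Y)$ is the exponential in $\mathbf{QCB}_0$.} As $Z$ is locally compact, $C(Z,-)$ with the compact-open topology is right adjoint to $-\times Z$ on all topological spaces; in particular $-\times Z$ preserves quotient maps. If $T\in\mathbf{QCB}_0$ is a quotient of the countably based space $T'$, then the $T_0$ space $T\times Z$ is a quotient of the countably based space $T'\times Z$. So it lies in $\mathbf{QCB}_0$ and is the product there, and the adjunction shows that $C(Z,Y)$ is the exponential in $\mathbf{QCB}_0$.

\emph{$C(Z,Y)\in\mathcal A$.} The pointwise meet is the transpose of the continuous map $(f,g,z)\mapsto f(z)\wedge g(z)$, so it is continuous, and it is the meet for the pointwise order. By Lemmas~\ref{lem:ultra} and~\ref{lem:largest} the space is compact, coherent and sober. For local compactness let $f\in\bigcap_iN(K_i,O_i)$, a finite intersection. Choose compact saturated $Q_i$ with $f(K_i)\subseteq\operatorname{int}Q_i\subseteq Q_i\subseteq O_i$ and compact $K_i'$ with $K_i\subseteq\operatorname{int}K_i'\subseteq K_i'\subseteq f^{-1}(\operatorname{int}Q_i)$. Let $\mathcal S=\{f':f'(\operatorname{int}K_i')\subseteq Q_i\text{ for all }i\}$.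 Then
\[
f\in\textstyle\bigcap_iN(K_i',\operatorname{int}Q_i)\subseteq\mathcal S\subseteq\bigcap_iN(K_i,O_i),
\]
and if $\mathcal S\in\mathfrak U$, the largest limit of $\mathfrak U$ lies in $\mathcal S$ by the last clause of Lemma~\ref{lem:largest}. So $\mathcal S$ is a compact neighborhood of $f$.
\end{proof}

\begin{proposition}\label{prop:BinA}
The space $B$ of Example~\ref{ex:B} has specialization order $\le$ and belongs to $\mathcal A$.
\end{proposition}

\begin{proof}
Call the topology induced by the Vietoris and the usual topology the \emph{metric} topology of $B$, and its open upper sets the \emph{upper} topology. The nonempty closed subsets of the compact metrizable space $Z_0$ form a compact metrizable space in the Vietoris topology; inclusion is a closed relation and union is continuous. The set $\mathrm{pr}_l(S)$ is determined by which of finitely many clopen cylinders $S$ meets, so $|\cdot|_l$ is locally constant, and $\tau$, an infimum of continuous functions, is upper semicontinuous. Hence $B$ is closed in the product with $[0,1]$: it is a compact metrizable space with a closed order. By Nachbin's theorem on compact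 ordered spaces \cite[VI-6]{gierz}, the upper topology is stably compact with specialization order $\le$.

\emph{Meets.} A lower bound $(T,s)$ of $(S,t)$ and $(S',t')$ has $T\supseteq S\cup S'$, $s\le t_0:=\min(t,t')$ and $s\le\tau(T)\le\tau(S\cup S')$, since $\tau$ is antitone under inclusion. So
\[
(S,t)\wedge(S',t')=\bigl(S\cup S',\ \min(t_0,\tau(S\cup S'))\bigr).
\]
To see that this is continuous for the metric topology although $\tau$ is not, note that $|S\cup S'|_l\le2\cdot2^{l(1-t_0)}$, so the $l$-th term in the definition of $\tau(S\cup S')$ is at least $t_0-\frac1l$. Let $\tau_{l_0}$ be the minimum of the terms with $l\le l_0$, a continuous function. The remaining terms are at least $t_0-\frac1{l_0}$, so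
\[
0\le\min(t_0,\tau_{l_0}(S\cup S'))-\min(t_0,\tau(S\cup S'))\le\tfrac1{l_0}.
\]
Thus the second coordinate of the meet is a uniform limit of continuous functions on $B\times B$.

\emph{Passing to the upper topology.} For $W\subseteq B$ metrically open let $W^\circ=\{y:{\uparrow}y\subseteq W\}=B\setminus{\downarrow}(B\setminus W)$. The lower closure of a closed set is closed, because the order is a compact subset of $B\times B$; so $W^\circ\subseteq W$ is an open upper set. If $x\in O$ with $O$ open upper, the metrically compact set ${\uparrow}x$ lies in some finite union $W\subseteq O$ of members of a countable base of the metric topology, and $x\in W^\circ\subseteq O$. So the upper topology is countably based. If $O\subseteq B\times B$ is metrically open and upper and $(x,y)\in O$, then the product of compact sets ${\uparrow}x\times{\uparrow}y$ lies in $O$, so ${\uparrow}x\times{\uparrow}y\subseteq W_1\times W_2\subseteq O$ with $W_1,W_2$ open, and $(x,y)\in W_1^\circ\times W_2^\circ\subseteq O$. Thus $O$ is open in the product of the upper topologies. The preimage of an open upper set under the monotone, metrically continuous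 map $\wedge$ is such an $O$, so $\wedge$ is continuous for the upper topology.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
$\mathcal A$ is a quasi-Polish sub-CCC by Proposition~\ref{prop:Accc}, and $B\in\mathcal A$ by Proposition~\ref{prop:BinA}. By Example~\ref{ex:B}, $B$ is not a c-space, so by Lemma~\ref{lem:cspace}(a) it is not a continuous dcpo with its Scott topology, and in particular not an $\omega$FS-domain.
\end{proof}

\begin{thebibliography}{9}

\bibitem{adams}
Adams, \emph{On the groups $J(X)$ IV}, Topology 5 (1966).

\bibitem{atiyah}
Atiyah, \emph{K-Theory}.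

\bibitem{debrecht}
de Brecht, \emph{Quasi-Polish spaces}, Ann. Pure Appl. Logic (2013).

\bibitem{gierz}
Gierz et al., \emph{Continuous Lattices and Domains}.

\bibitem{tutorial}
\emph{Tutorial on Quasi-Polish Spaces},
\texttt{https://www.i.h.kyoto-u.ac.jp/\allowbreak users/\allowbreak matthew/\allowbreak abstracts/\allowbreak Dagstuhl21461\_deBrecht.pdf}

\end{thebibliography}
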